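\title{Expanding toral endomorphisms with smooth Markov partitions}

\begin{abstract}
Let $A$ be a $d\times d$ integer matrix all of whose eigenvalues have modulus greater than $1$, and let $f$ be the endomorphism of the torus $\mathbb T^d$ that it induces. We prove that $f$ has a Markov partition with piecewise $C^1$ boundary if and only if some power of $A$ is diagonalizable over $\mathbb Q$, and that in this case the boundary can be taken piecewise linear. The main tool is a rigidity theorem: a connected $C^1$ hypersurface whose projection lies in a proper closed forward invariant subset of $\mathbb T^d$ is contained in a rational hyperplane, whose normal is an eigenvector of a power of $A$.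
\end{abstract}

\section{Introduction}

A matrix $A\in M_d(\mathbb Z)$ is \emph{expanding} if every complex eigenvalue $\lambda$ of $A$ satisfies $|\lambda|>1$. Let $p:\mathbb R^d\to\mathbb T^d=\mathbb R^d/\mathbb Z^d$ be the projection. Since $A\mathbb Z^d\subset\mathbb Z^d$, there is a map $f=f_A:\mathbb T^d\to\mathbb T^d$ with $fp=pA$. It is a local homeomorphism, because $A$ is invertible, and every point has $|\det A|\ge2$ preimages. We use the following notion of Markov partition, from \cite{AKS}.

\begin{definition}\label{def:markov}
A \emph{Markov partition} for $f$ is a finite collection $\mathcal M$ of subsets of $\mathbb T^d$ such that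
\begin{itemize}
\item[(M1)] $R=\overline{\operatorname{int}R}\ne\emptyset$ for all $R\in\mathcal M$;
\item[(M2)] distinct members of $\mathcal M$ have disjoint interiors;
\item[(M3)] the members of $\mathcal M$ cover $\mathbb T^d$;
\item[(M4)] if $R,R'\in\mathcal M$ and $f(\operatorname{int}R)\cap\operatorname{int}R'\ne\emptyset$, then every point of $\operatorname{int}R'$ has exactly one preimage in $R$.
\end{itemize}
Its \emph{boundary} is $\partial\mathcal M=\bigcup_{R\in\mathcal M}\partial R$.
\end{definition}

Condition (M4) says that the image of a piece covers exactly once every piece that it enters. This makes the coding of orbits by the pieces they visit memoryless. Call the transition $R\to R'$ allowed if $f(\operatorname{int}R)$ meets $\operatorname{int}R'$. Along an allowed transition a point of $\operatorname{int}R'$ pulls back to a point of $R$, which lies in $\operatorname{int}R$ by Lemma~\ref{lem:boundary}(iii) below, so every finite chain of allowed transitions is the itinerary of some point.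

For the map $x\mapsto ax$ of the circle, with $|a|\ge 2$, the arcs $[j/|a|,(j+1)/|a|]$ form a Markov partition: the preimages of a point $y\neq0$ are $1/|a|$ apart and avoid the endpoints, so each arc contains exactly one of them. Taking products, a diagonal expanding matrix has a Markov partition into boxes. The question is which other matrices have partitions as tame as these.

By a \emph{hypersurface} in $\mathbb T^d$ or $\mathbb R^d$ we mean a $C^1$ embedded submanifold $\Sigma$ of codimension one, without boundary and not necessarily closed. Thus each point of $\Sigma$ has arbitrarily small open neighborhoods $O$ with a \emph{slice chart}, that is, a $C^1$ diffeomorphism $O\to B\times(-1,1)$, with $B$ an open ball in $\mathbb R^{d-1}$, which takes $\Sigma\cap O$ onto $B\times\{0\}$.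

\begin{definition}\label{def:smooth}
A Markov partition $\mathcal M$ is \emph{smooth} if $\partial\mathcal M=K_1\cup\dots\cup K_J$, where each $K_j$ is a compact subset of a hypersurface $\Sigma_j\subset\mathbb T^d$. It is \emph{linear} if $\partial\mathcal M$ is a finite union of sets $p(F)$, where each $F$ is a compact subset of an affine hyperplane of $\mathbb R^d$.
\end{definition}

This is a weak reading of ``piecewise $C^1$''. It includes compact pieces with boundary or corners: near each point of such a piece, a parametrization that is $C^1$ up to the boundary extends to a $C^1$ map on a full neighborhood, the extension is an embedding after shrinking, and finitely many such neighborhoods cover the piece.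

Two results are known. If an expanding $A\in M_d(\mathbb Z)$ is diagonalizable with integer eigenvalues, then $f_A$ has a linear Markov partition. For $d=2$, the map $f_A$ has a smooth Markov partition if and only if some power of $A$ is diagonalizable with integer eigenvalues. For an integer matrix, being diagonalizable with integer eigenvalues is the same as being diagonalizable over $\mathbb Q$: rational roots of the monic characteristic polynomial are integers, and the eigenspace of an integer eigenvalue has a rational basis. The conjecture posed in \cite{talk} is that the criterion holds in every dimension: $f_A$ has a smooth Markov partition if and only if some power $A^m$, $m\ge1$, is diagonalizable over $\mathbb Q$. We prove this conjecture; the two results just quoted are not used.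

\begin{theorem}\label{thm:main}
For an expanding matrix $A\in M_d(\mathbb Z)$ the following are equivalent:
\begin{itemize}
\item[(a)] $f_A$ has a smooth Markov partition;
\item[(b)] $f_A$ has a linear Markov partition;
\item[(c)] some power $A^m$, $m\ge1$, is diagonalizable over $\mathbb Q$.
\end{itemize}
\end{theorem}

The implication (a)$\Rightarrow$(c) is proved under the weak Definition~\ref{def:smooth}, while the partitions built for (c)$\Rightarrow$(b) are made of convex polytopes. So the theorem holds for any reading of ``piecewise smooth'' between these two.

Four expanding matrices show what (c) detects: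
\[
\begin{pmatrix}1&-1\\1&1\end{pmatrix},\qquad
\begin{pmatrix}2&-1\\1&2\end{pmatrix},\qquad
\begin{pmatrix}3&1\\1&2\end{pmatrix},\qquad
\begin{pmatrix}2&1\\0&2\end{pmatrix}.
\]
The first is multiplication by $1+i$ on $\mathbb C=\mathbb R^2$. It has no real eigenvector, but its fourth power is $-4I$, so (c) holds, and the passage to a power cannot be avoided. The second is multiplication by $2+i$, and no power of $2+i$ is real: $(2+i)^2=3+4i$ and $(3+4i)^2=-7+24i\equiv3+4i \pmod 5$, so $(2+i)^{2m}$ has imaginary part congruent to $4$ modulo $5$. The third has the eigenvalue $(5+\sqrt5)/2$, whose powers are $(a+b\sqrt5)/2^m$ with positive integers $a,b$, hence irrational. The $m$th power of the fourth is $2^m$ times a nontrivial unipotent matrix. So (c) fails for the last three, each time for a different reason.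

Why should one expect (c)? The boundary $K$ of a Markov partition satisfies $f(K)\subset K$. A small smooth piece of $K$ is therefore carried by $f^n$ to larger and larger pieces of $K$, which one expects to look flat at unit scale, so that in the limit $K$ contains the projection of a whole hyperplane. As $K\ne\mathbb T^d$, this projection is not dense, so the hyperplane is rational and its integral normal is short. Only finitely many normal directions occur, and $A$ permutes them. The following theorem makes this precise for an arbitrary invariant set.

We write $W=(\mathbb R^d)^*$ for the space of row vectors, on which matrices act from the right. A row vector $\theta$ is \emph{primitive} if it has integer entries with greatest common divisor $1$, equivalently if $\theta(\mathbb Z^d)=\mathbb Z$. For primitive $\theta$ and $c\in\mathbb R$ put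
\[
T_{\theta,c}=\{p(y):\theta y\in c+\mathbb Z\}\subset\mathbb T^d .
\]

\begin{theorem}\label{thm:rigid}
Let $d\ge2$, let $A\in M_d(\mathbb Z)$ be expanding, and let $K\subsetneq\mathbb T^d$ be closed with $f(K)\subset K$. Let $\Theta_K$ be the set of primitive $\theta$ such that $T_{\theta,c}\subset K$ for some $c$.
\begin{enumerate}
\item[(1)] The set $\Theta_K$ is finite, and $\mathbb R\theta\mapsto\mathbb R\theta A^{-1}$ permutes the lines spanned by elements of $\Theta_K$. Hence there is $m\ge1$ such that each $\theta\in\Theta_K$ satisfies $\theta A^m=\lambda_\theta\theta$ with $\lambda_\theta\in\mathbb Z$ and $|\lambda_\theta|>1$.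
\item[(2)] If $D\subset\mathbb R^d$ is a nonempty connected hypersurface with $p(D)\subset K$, then $D\subset\{y:\theta y=c\}$ for some $\theta\in\Theta_K$ and $c\in\mathbb R$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:linear} proves (c)$\Rightarrow$(b)$\Rightarrow$(a): a finite spanning family of rational directions in $W$ permuted by $A$ yields a linear partition. The rest of the paper recovers such a family from a smooth partition. Section~\ref{sec:boundary} shows that the boundary is invariant, Sections~\ref{sec:hyperplanes}--\ref{sec:flat} prove Theorem~\ref{thm:rigid}, and Section~\ref{sec:span} shows that $\Theta_K$ spans $W$ when $K$ is a smooth boundary.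

\subsection*{Conventions}
We write $\|\cdot\|$ for the Euclidean norm and its operator norm, and give $\mathbb T^d$ the quotient metric. Nonzero integer vectors have norm at least $1$, so $p$ is injective on every set of diameter less than $1$. Since $A^{-1}$ has spectral radius less than $1$, for any norm $|\cdot|$ on $\mathbb R^d$ there are $C>0$ and $\kappa>1$ with
\begin{equation}\label{eq:decay}
|A^{-n}v|\le C\kappa^{-n}|v|\qquad(v\in\mathbb R^d,\ n\ge0).
\end{equation}
Three facts on primitive vectors are used repeatedly. A line in $W$ that contains a nonzero rational vector contains exactly two primitive vectors $\pm\theta$. If $\theta$ is primitive and $c\theta$ is integral, then $c\in\mathbb Z$, because $c=c\theta z$ for any $z\in\mathbb Z^d$ with $\theta z=1$. Finally,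
\begin{equation}\label{eq:T}
T_{\theta,c}=p(a+\ker\theta)\quad\text{whenever }\theta a\in c+\mathbb Z,
\end{equation}
for if $\theta y\in c+\mathbb Z$, there is $z\in\mathbb Z^d$ with $\theta z=\theta(y-a)$, and then $y-z\in a+\ker\theta$.

\section{Linear partitions from rational eigenvectors}\label{sec:linear}

A linear partition is smooth. Indeed, let $F$ be a compact subset of a hyperplane $H$, and cover $F$ by finitely many closed balls of radius $1/4$. On the concentric open balls $B'$ of radius $1/3$ the map $p$ is a diffeomorphism onto its image, so $p(H\cap B')$ is a hypersurface, and $p(F)$ is a finite union of compact subsets of such hypersurfaces. This is (b)$\Rightarrow$(a).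

We turn to (c)$\Rightarrow$(b), for any $d\ge1$. The boxes of a diagonal matrix are cut out by a periodic family of hyperplanes that $A$ maps into itself, and we look for such a family in general. As $A$ maps $\{y:\theta y=k\}$ onto $\{y:\theta A^{-1}y=k\}$, we need a finite set of rational directions in $W$ that is closed under $\theta\mapsto\theta A^{-1}$, and it must span $W$ for the cells to be bounded. Condition (c) provides one. Pulling the family back by $A^n$ then makes the cells so small that $f$ is injective on them.

\begin{proof}[Proof of Theorem~\ref{thm:main}, (c)$\Rightarrow$(b)]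
Let $PA^mP^{-1}$ be diagonal with $P\in GL_d(\mathbb Q)$. The rows $\theta_1,\dots,\theta_d$ of $P$ are rational row eigenvectors of $A^m$ and form a basis of $W$. Let $\Theta$ be the set of primitive vectors on the lines $\mathbb R\theta_iA^{-j}$, $1\le i\le d$, $0\le j<m$. It is finite and spans $W$. Since $\mathbb R\theta_iA^{-m}=\mathbb R\theta_i$, for each $\theta\in\Theta$ there is $\theta'\in\Theta$ on the line $\mathbb R\theta A^{-1}$. Then $\theta'A=c\theta$ is integral, so $c\in\mathbb Z$.

\emph{The arrangements $\mathcal H_n$.} Put
\[
\mathcal H_n=\bigcup_{\theta\in\Theta}\{y:\theta A^ny\in\mathbb Z\}=A^{-n}\mathcal H_0\qquad(n\in\mathbb Z).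
\]
If $\theta y\in\mathbb Z$, then $\theta'Ay=c\theta y\in\mathbb Z$. So $A\mathcal H_0\subset\mathcal H_0$, and applying $A^{-n}$ gives
\begin{equation}\label{eq:nested}
A\mathcal H_n=\mathcal H_{n-1}\subset\mathcal H_n .
\end{equation}
For $n\ge0$ the vectors $\theta A^n$ are integral, so $\mathcal H_n$ is invariant under translation by $\mathbb Z^d$. The complement of $\mathcal H_n$ is the disjoint union of the nonempty sets among
\begin{equation}\label{eq:cell}
Q=\bigcap_{\theta\in\Theta}\{y:k_\theta<\theta A^ny<k_\theta+1\},\qquad k_\theta\in\mathbb Z .
\end{equation}
These are open and convex, so they are the connected components of $\mathbb R^d\setminus\mathcal H_n$; we call them the \emph{cells} of $\mathcal H_n$. Two points $y,y'$ of one cell of $\mathcal H_0$ satisfy $|\theta(y-y')|<1$ for all $\theta$ in the spanning set $\Theta$, so these cells have uniformly bounded diameter. The cells of $\mathcal H_n$ are their images under $A^{-n}$. By \eqref{eq:decay} we may fix $n\ge0$ such that all cells of $\mathcal H_n$ have diameter less than $1/\|A\|$, and $1/\|A\|<1$ because $\|A\|$ is at least the spectral radius. From now on ``cell'' means a cell of this $\mathcal H_n$.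

\emph{The partition.} Let $\mathcal M$ be the collection of sets $R=p(\overline Q)$, with $Q$ a cell. A bounded set meets only finitely many cells, since the integers $k_\theta$ are bounded on it. The group $\mathbb Z^d$ permutes the cells and every cell has a translate meeting $[0,1]^d$, so $\mathcal M$ is finite. The complement of $\mathcal H_n$ is dense, because $\mathcal H_n$ is a countable union of hyperplanes and has measure zero. Hence each point of $\mathbb R^d$ is a limit of points of the finitely many cells near it and lies in some $\overline Q$. This gives (M3).

We claim that $\operatorname{int}R=p(Q)$. The closure $\overline Q$ is given by the inequalities \eqref{eq:cell} with $\le$ in place of $<$: if $y$ satisfies the weak inequalities and $y'\in Q$, then the segment from $y'$ to $y$ lies in $Q$ except possibly for its endpoint $y$. At a point of $\overline Q\setminus Q$ one of the inequalities is an equality, and a small move violates it; so $\operatorname{int}\overline Q=Q$. Let $O$ be an open neighborhood of $\overline Q$ of diameter less than $1$. Then $p|_O$ is a homeomorphism onto an open set, whence $\operatorname{int}R=p(\operatorname{int}\overline Q)=p(Q)$.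

Now $R$ is compact and $p(Q)$ is dense in it, which is (M1). If $p(Q)\cap p(Q')\ne\emptyset$, then $Q$ meets the cell $Q'+z$ for some $z\in\mathbb Z^d$, so $Q=Q'+z$ and $p(\overline Q)=p(\overline{Q'})$; this is (M2). Moreover $\partial R=p(\overline Q\setminus Q)$ is the image of the union of the proper faces of the convex polytope $\overline Q$, which are compact convex subsets of hyperplanes $\{\theta A^ny=k\}$ with integral normals. So the boundary is linear.

\emph{The Markov property.} Suppose that $f(p(Q))$ meets $p(Q')$. Then $AQ$ meets $Q'+z$ for some $z\in\mathbb Z^d$. The set $AQ$ is a component of $\mathbb R^d\setminus A\mathcal H_n$. The cell $Q'+z$ is connected, and it avoids $A\mathcal H_n$ by \eqref{eq:nested}. Hence $Q'+z\subset AQ$, and every point of $p(Q')$ has a preimage in $p(Q)$. If $y,y'\in\overline Q$ and $f(p(y))=f(p(y'))$, then $A(y-y')$ is an integer vector of norm at most $\|A\|\operatorname{diam}\overline Q<1$, so $y=y'$. The preimage in $R$ is therefore unique, and (M4) holds.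
\end{proof}

\begin{example}\label{ex:1+i}
Let $A(x,y)=(x-y,x+y)$ be multiplication by $1+i$, with $m=4$, $\theta_1=(1,0)$, $\theta_2=(0,1)$. From $2A^{-1}=\left(\begin{smallmatrix}1&1\\-1&1\end{smallmatrix}\right)$ we see that right multiplication by $A^{-1}$ permutes cyclically the lines spanned by $(1,0)$, $(1,1)$, $(0,1)$, $(-1,1)$. So $\mathcal H_0$ consists of the lines on which $x$, $y$, $x+y$ or $x-y$ is an integer, and it cuts the unit square into four triangles of diameter $1$. The map $A^{-1}$ scales lengths by $1/\sqrt2=1/\|A\|$, so $n=2$ is the first admissible choice. As $A^2$ is multiplication by $2i$ and $\mathcal H_0$ is invariant under a quarter turn, $\mathcal H_2=\frac12\mathcal H_0$, and $\mathcal M$ consists of $16$ triangles; see Figure~\ref{fig:1+i}.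
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=4.4]
\fill[gray!55] (0,0)--(0.5,0)--(0.25,0.25)--cycle;
\fill[gray!20] (0,0)--(0.5,0.5)--(0,0.5)--cycle;
\draw[very thick] (0,0) rectangle (1,1);
\draw[very thick] (0,0)--(1,1) (0,1)--(1,0) (0.5,0)--(0.5,1) (0,0.5)--(1,0.5);
\draw[thin] (0.5,0)--(1,0.5)--(0.5,1)--(0,0.5)--cycle;
\node at (0.25,0.09) {$Q$};
\node at (0.25,0.42) {$AQ$};
\end{tikzpicture}
\caption{A linear Markov partition of $\mathbb T^2$ into $16$ triangles for the map $A(x,y)=(x-y,x+y)$, drawn in the unit square. The map $A$ sends all the lines into the thick ones. The dark triangle $Q$ is mapped onto the light triangle $AQ$, which is bounded by thick lines and is made of two triangles of the partition.}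
\label{fig:1+i}
\end{figure}

\section{The boundary of a Markov partition}\label{sec:boundary}

The converse implication uses only three properties of a Markov partition, and none of them involves smoothness.

\begin{lemma}\label{lem:boundary}
Let $\mathcal M$ be a Markov partition for $f$ and $K=\partial\mathcal M$.
\begin{itemize}
\item[(i)] The set $\mathbb T^d\setminus K$ is the disjoint union of the open sets $\operatorname{int}R$, $R\in\mathcal M$, and it is dense in $\mathbb T^d$.
\item[(ii)] The map $f$ is injective on $\operatorname{int}R$ for each $R\in\mathcal M$.
\item[(iii)] $f(K)\subset K$.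
\end{itemize}
\end{lemma}

\begin{proof}
(i) A point outside $K$ lies in some $R$ by (M3) and not in $\partial R$, so it lies in $\operatorname{int}R$. Conversely, let $x\in\operatorname{int}R\cap\partial R'$. Then $R'\ne R$, and by (M1) the point $x$ is a limit of points of $\operatorname{int}R'$, which eventually lie in $\operatorname{int}R$; this contradicts (M2). The union is disjoint by (M2), and dense by (M1) and (M3).

(ii) Let $x\ne x'$ in $\operatorname{int}R$ have the same image. Take disjoint open neighborhoods $O,O'\subset\operatorname{int}R$ of $x,x'$. Then $f(O)\cap f(O')$ is a nonempty open set, and by (i) it contains a point $y\in\operatorname{int}R'$ for some $R'$. So $f(\operatorname{int}R)$ meets $\operatorname{int}R'$, but $y$ has two preimages in $R$, contrary to (M4).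

(iii) Suppose that $x\in\partial R$ and $y=f(x)\notin K$, so that $y\in\operatorname{int}R'$ for some $R'$ by (i). By (M1) there are points of $\operatorname{int}R$ arbitrarily near $x$, and they map into $\operatorname{int}R'$. So by (M4) every point of $\operatorname{int}R'$ has exactly one preimage in $R$; for $y$ it is $x$. Since $x\in\partial R$, there are points $x_n'\notin R$ with $x_n'\to x$. For large $n$ the point $f(x_n')$ lies in $\operatorname{int}R'$ and has a preimage $x_n''\in R$, necessarily different from $x_n'$. As $f(x_n'')=f(x_n')\to y$, every limit point of $(x_n'')$ is a preimage of $y$ in the compact set $R$ and equals $x$. Thus $x_n''\to x$, and $f$ is not injective on any neighborhood of $x$, which is false.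
\end{proof}

\section{Hyperplanes in an invariant set}\label{sec:hyperplanes}

The projection of a hyperplane is either dense, or closed and the more nearly dense the longer its primitive normal is. A proper closed set therefore has room for only finitely many directions.

\begin{lemma}\label{lem:dense}
\begin{itemize}
\item[(i)] If $\theta$ is primitive and $c\in\mathbb R$, every point of $\mathbb T^d$ is within distance $1/(2\|\theta\|)$ of $T_{\theta,c}$.
\item[(ii)] If $\omega\in W\setminus\{0\}$ is not a multiple of a primitive vector, then $p(a+\ker\omega)$ is dense in $\mathbb T^d$ for every $a\in\mathbb R^d$.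
\end{itemize}
\end{lemma}

\begin{proof}
Adding $t\omega^T/\|\omega\|^2$ to a point $y$ moves it by $|t|/\|\omega\|$ and adds $t$ to $\omega y$. For (i), take $\omega=\theta$ and $|t|\le1/2$ with $\theta y+t\in c+\mathbb Z$. For (ii), recall that a nonzero subgroup of $\mathbb R$ is either dense or of the form $\beta\mathbb Z$ with $\beta>0$. If $\omega(\mathbb Z^d)=\beta\mathbb Z$, then $\omega/\beta$ maps $\mathbb Z^d$ onto $\mathbb Z$ and is primitive. So $\omega(\mathbb Z^d)$ is dense, and for $y\in\mathbb R^d$ and $\varepsilon>0$ there is $z\in\mathbb Z^d$ with $|\omega(y-a)-\omega z|<\varepsilon$. Then $y-z$ is within $\varepsilon/\|\omega\|$ of $a+\ker\omega$.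
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rigid}(1)]
Since $K$ is closed and proper, it misses an open ball of some radius $r>0$. Lemma~\ref{lem:dense}(i), applied to the center, gives $r\le1/(2\|\theta\|)$ for all $\theta\in\Theta_K$, so $\Theta_K$ is finite.

Let $\theta\in\Theta_K$, say $p(a+\ker\theta)\subset K$. Then $K$ contains
\[
f(p(a+\ker\theta))=p(Aa+A\ker\theta)=p\big(Aa+\ker(\theta A^{-1})\big).
\]
The vector $\theta A^{-1}$ is rational, so its line contains a primitive $\theta'$, and by \eqref{eq:T} the set above is $T_{\theta',\theta'Aa}$. Hence $\theta'\in\Theta_K$. Thus $\mathbb R\theta\mapsto\mathbb R\theta A^{-1}$ is an injective map of a finite set of lines to itself, that is, a permutation. If $m$ is its order, then $\theta A^m=\lambda_\theta\theta$ with $\lambda_\theta\in\mathbb R$ for all $\theta\in\Theta_K$. Since $\theta A^m$ is integral, $\lambda_\theta\in\mathbb Z$, and since $\lambda_\theta$ is an eigenvalue of $A^m$, we have $|\lambda_\theta|>1$.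
\end{proof}

For the second part we work upstairs, with $\widetilde K=p^{-1}(K)$. This set is closed, invariant under $\mathbb Z^d$, and satisfies $A\widetilde K\subset\widetilde K$. In particular, if $p(D)\subset K$, then $A^nD-z\subset\widetilde K$ for all $n\ge0$ and $z\in\mathbb Z^d$. We record how the lemma will be applied:
\begin{equation}\label{eq:plane}
\text{if $\omega\neq0$ and $a+\ker\omega\subset\widetilde K$, then $\omega\in\mathbb R\theta$ for some $\theta\in\Theta_K$.}
\end{equation}
Indeed, $p(a+\ker\omega)\subset K$ is not dense, so $\omega$ is a multiple of a primitive $\theta$ by Lemma~\ref{lem:dense}(ii), and $T_{\theta,\theta a}\subset K$ by \eqref{eq:T}.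

\section{Two curves in the plane}\label{sec:curves}

The first example below contains the idea of Theorem~\ref{thm:rigid}(2), and the second contains its difficulties. We need one elementary fact: for an orthogonal transformation $U$ of a Euclidean space there are $n_l\to\infty$ with $U^{n_l}\to I$, and hence also $U^{-n_l}\to I$. Indeed, the orthogonal group is compact, so $U^{a_l}$ converges along a sequence with $a_{l+1}-a_l\to\infty$, and $n_l=a_{l+1}-a_l$ works.

\begin{example}[a conformal matrix]\label{ex:conformal}
Let $A$ be multiplication by $2+i$, so $A=\sqrt5\,U$ with $U$ a rotation. Let $K$ be as in Theorem~\ref{thm:rigid}, and suppose that $\widetilde K$ contains a $C^1$ curve $\gamma$ with $\gamma(0)=x_0$ and $\gamma'(0)=v\neq0$. Fix $t\in\mathbb R$ and look at the curve at scale $5^{-n/2}$. From $\gamma(s)=x_0+sv+o(s)$ we get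
\[
A^n\gamma(5^{-n/2}t)=A^nx_0+tU^nv+5^{n/2}U^n\,o(5^{-n/2})=A^nx_0+tU^nv+o(1).
\]
Choose $n_l\to\infty$ with $U^{n_l}\to I$ and, after passing to a subsequence, $z_l\in\mathbb Z^2$ with $A^{n_l}x_0-z_l\to a$; neither choice depends on $t$. Then $a+tv$ is a limit of points of $\widetilde K$, so $a+\mathbb Rv\subset\widetilde K$. By \eqref{eq:plane} the set $\Theta_K$ is nonempty, and by Theorem~\ref{thm:rigid}(1) some $A^m$ has a real eigenvalue. But its eigenvalues $(2\pm i)^m$ are not real. So $K$ contains no such curve.
\end{example}

The computation works because $A^n$ expands the error term at the same rate as the linear term. This fails when the eigenvalues have different moduli.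

\begin{example}[an invariant parabola]\label{ex:parabola}
Let $A=\operatorname{diag}(2,4)$ and $D=\{(x,x^2):x\in\mathbb R\}$. Then $AD=D$, so enlarging $D$ about the origin by $A^n$ reproduces the parabola and never approaches a line. To see what happens elsewhere, follow the row vector $w(x)=(-2x,1)$ that annihilates the tangent line at $(x,x^2)$. The tangent line at the image point under $A^n$ is annihilated by $w(x)A^{-n}=2^{-n}(-2x,2^{-n})$. Its line tends to $\mathbb R(1,0)$, uniformly for $x$ in compact subsets of $\mathbb R\setminus\{0\}$, but for $x=0$ it is $\mathbb R(0,1)$ for all $n$.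

Two points must be dealt with in general. First, the origin is exceptional, and one has to work on an open piece of $D$ along which the vectors $w(x)A^{-n}$ behave alike. Second, on such a piece the limit lines are vertical although $D$ is nowhere vertical, so the limit does not reveal the tangent of $D$. What excludes the parabola is that it crosses the vertical direction. Let $D_1$ be the arc $1\le x\le2$, let $c\in[0,1)$ and $n\ge1$. The arc $A^nD_1$ contains the points with $x=2^n+c+s$, $0\le s\le2^{-n}$, along which $x^2$ increases by at least $2$. Letting $n\to\infty$, a closed invariant set containing $p(D_1)$ contains the circle $\{c\}\times\mathbb T$ for every $c$, and so it is all of $\mathbb T^2$.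
\end{example}

\section{Hypersurfaces in an invariant set are flat}\label{sec:flat}

We prove Theorem~\ref{thm:rigid}(2); $K$ and $D$ are as in the statement. A \emph{conormal} of $D$ at $x$ is a nonzero $w\in W$ with $T_xD=\ker w$. If $w$ is a conormal of $D$ at $x$, then $wA^{-n}$ is a conormal of $A^nD$ at $A^nx$. Conormals replace a moving hyperplane by a single vector, and the first task is to describe the direction of $wA^{-n}$ as $n\to\infty$.

\subsection{The direction of $wA^{-n}$}

Recall the multiplicative Jordan decomposition: an invertible real matrix is a product $A=Su$ of commuting real matrices, with $S$ diagonalizable over $\mathbb C$ and having the eigenvalues of $A$, and $u$ unipotent. The finite sum $N=\log u=\sum_{j\ge1}(-1)^{j+1}(u-I)^j/j$ is real, nilpotent, commutes with $S$, and $u=e^N$. Let $\rho_1<\dots<\rho_s$ be the distinct moduli of the eigenvalues. The sum of the row eigenspaces of $S$ in $W\otimes\mathbb C$ for the eigenvalues of modulus $\rho_i$ is stable under conjugation; let $E_i\subset W$ be its set of real vectors. Then $W=E_1\oplus\dots\oplus E_s$, and each $E_i$ is invariant under $S$ and under $N$, since $N$ preserves the eigenspaces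 of $S$. Define $U$ by $wU=\rho_i^{-1}wS$ for $w\in E_i$; it commutes with $N$.

Choose a basis of $W$ consisting of real eigenvectors of $S$ for the real eigenvalues and of the real and imaginary parts of eigenvectors for the conjugate pairs, and declare it orthonormal. If $(a+\sqrt{-1}\,b)U=e^{\sqrt{-1}\,\varphi}(a+\sqrt{-1}\,b)$ with $a,b\in W$, then $aU=a\cos\varphi-b\sin\varphi$ and $bU=a\sin\varphi+b\cos\varphi$. So $U$ is orthogonal for this inner product, and the $E_i$ are mutually orthogonal. On $\mathbb R^d$ we use the inner product $\langle\cdot,\cdot\rangle$ for which the dual basis is orthonormal. Both norms are written $|\cdot|$, and each $w\in W$ has the form $y\mapsto\langle w^\sharp,y\rangle$ with $w\mapsto w^\sharp$ an isometry. For nonzero $w,w'\in W$, let $\angle(w,w')\in[0,\pi/2]$ be the angle between the lines $\mathbb Rw$ and $\mathbb Rw'$; it is a metric on the set of lines.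

Under $A^{-n}$ the component of smallest modulus dominates, and within it the highest surviving power of $N$. Accordingly, for $0\ne w=\sum_jw_j$ with $w_j\in E_j$ put
\[
i(w)=\min\{i:w_i\ne0\},\qquad k(w)=\max\{k:w_{i(w)}N^k\ne0\},\qquad L(w)=w_{i(w)}N^{k(w)} .
\]
We call $(i(w),k(w))$ the \emph{type} and $L(w)\neq0$ the \emph{leading vector} of $w$. The type and the line $\mathbb RL(w)$ depend only on the line $\mathbb Rw$. In Example~\ref{ex:parabola}, $w(x)$ has type $(1,0)$ and leading vector $(-2x,0)$ for $x\neq0$, while $w(0)$ has type $(2,0)$. For the Jordan block $\left(\begin{smallmatrix}2&1\\0&2\end{smallmatrix}\right)=2e^N$ we have $(a,b)N=(0,a/2)$, so every leading vector lies on the line $\mathbb R(0,1)$.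

\begin{lemma}\label{lem:leading}
\begin{itemize}
\item[(i)] If $w$ has type $(i,k)$, then $L(w)A^{-n}=\rho_i^{-n}L(w)U^{-n}$ for all $n\geq0$.
\item[(ii)] On the set of vectors of a fixed type, $L$ is continuous.
\item[(iii)] If $\mathcal C\subset W\setminus\{0\}$ is compact and all its elements have the same type, then $\angle\big(wA^{-n},L(w)U^{-n}\big)\to0$ as $n\to\infty$, uniformly in $w\in\mathcal C$.
\end{itemize}
\end{lemma}

\begin{proof}
We have $w_jA^{-n}=\rho_j^{-n}w_je^{-nN}U^{-n}$ for $w_j\in E_j$. Part (i) follows, since $L(w)\in E_i$ and $L(w)N=0$. On vectors of type $(i,k)$, $L$ is the restriction of the linear map $w\mapsto w_iN^k$, which gives (ii). For (iii), let $(i,k)$ be the common type and $n\geq1$. Expanding $w_ie^{-nN}=\sum_{l\le k}(-n)^lw_iN^l/l!$ we obtain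
\[
\rho_i^{\,n}n^{-k}\,wA^{-n}U^n=\frac{(-1)^k}{k!}L(w)+\sum_{l<k}\frac{(-1)^l}{l!}\,n^{l-k}\,w_iN^l+\sum_{j>i}\Big(\frac{\rho_i}{\rho_j}\Big)^{n}n^{-k}\,w_je^{-nN}.
\]
For $w$ in the bounded set $\mathcal C$ the first sum is $O(1/n)$, and the second tends to $0$ uniformly, because $\rho_i/\rho_j<1$ and the entries of $e^{-nN}$ are polynomials in $n$. By (ii), $|L(w)|$ is bounded below on $\mathcal C$. Hence $\angle(wA^{-n}U^n,L(w))\to0$ uniformly, and $U^{-n}$ preserves angles.
\end{proof}

\subsection{The regular part of $D$}

A \emph{coordinate ball} in $D$ is the image $D_0=\phi(B)$ of an open ball $B\subset\mathbb R^{d-1}$ under a local $C^1$ parametrization $\phi$ of $D$ that is defined on a neighborhood of $\overline B$. Then $D_0$ is open in $D$, its closure $\overline{D_0}=\phi(\overline B)$ is compact and connected, and $\overline{D_0}\setminus D_0=\phi(\partial B)$ is compact and nonempty, because $d\ge2$. Normalizing the conormal $y\mapsto\det(\partial_1\phi,\dots,\partial_{d-1}\phi,y)$ gives a continuous field $w(x)$ of unit conormals on $\overline{D_0}$. Only the line $\mathbb Rw(x)$ matters below, and it is a continuous function on $D$.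

Let $D^*$ be the set of points of $D$ that have a neighborhood on which the type of $w(\cdot)$ is constant. It is open by definition, and we claim that it is dense. Let $O$ be a nonempty open subset of a coordinate ball and $i_0$ the least value of $i(w(x))$ on $O$. The set $O'$ where it is attained is $\{x\in O:w(x)_{i_0}\ne0\}$, which is open. Let $k_0$ be the largest value of $k(w(x))$ on $O'$. It is attained on the open set $\{x\in O':w(x)_{i_0}N^{k_0}\ne0\}$, and this set lies in $D^*$. For the parabola, $D^*$ is the complement of the origin.

\subsection{Long almost flat sheets}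

On a coordinate ball with closure in $D^*$, Lemma~\ref{lem:leading} will show that all conormals of $A^nD_0$ are close to one line $\mathbb R\omega$. To conclude that limits of $A^nD_0$ contain whole hyperplanes, we need to know that $A^nD_0$ extends far over $\ker\omega$ in every direction. The projection of $A^nD_0$ to $\ker\omega$ is only known to be a local diffeomorphism, so we lift rays through it. A lift stops only at the edge of the sheet, and the edge is far away because $A$ is expanding.

\begin{lemma}\label{lem:sheet}
Let $D_0$ be a coordinate ball in $D$ and $D_1\subset D_0$ nonempty and compact. There are $c_0>0$ and $\kappa>1$, depending only on $A,D_0,D_1$, with the following property. Let $n\ge0$, $0<\alpha\le\pi/4$ and $\omega\in W\setminus\{0\}$ satisfy $\angle(w(x)A^{-n},\omega)\le\alpha$ for all $x\in D_0$, and let $\nu=\omega^\sharp/|\omega|$ be the unit normal of $\ker\omega$. Then for all $x\in D_1$ and $y\in\ker\omega$ with $|y|<c_0\kappa^n$ there is $\sigma\in\mathbb R$ with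
\[
|\sigma|\le|y|\tan\alpha\qquad\text{and}\qquad A^nx+y+\sigma\nu\in A^nD_0 .
\]
\end{lemma}

\begin{proof}
Let $M=A^nD_0$ and let $\operatorname{pr}$ be the orthogonal projection onto $\ker\omega$. A tangent vector $v$ of $M$ is orthogonal to a unit vector $\nu'$ at angle $\beta\le\alpha$ from $\nu$. Writing $\nu=\nu'\cos\beta+\nu''\sin\beta$ with $\nu''$ a unit vector, we get
\begin{equation}\label{eq:slope}
|\langle v,\nu\rangle|\le|v|\sin\alpha,\qquad|\operatorname{pr}v|\ge|v|\cos\alpha .
\end{equation}
By the inverse function theorem, $\operatorname{pr}|_M:M\to\ker\omega$ is a local $C^1$ diffeomorphism.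

For $y=0$ take $\sigma=0$. Otherwise put $e=y/|y|$, and consider continuous paths $\gamma$ in $M$ with $\gamma(0)=A^nx$ and $\operatorname{pr}\gamma(t)=\operatorname{pr}(A^nx)+te$. Two such lifts agree on their common interval, since the set where they agree is closed, and open by local injectivity. So there is a lift on a maximal interval $[0,t^*)$ with $0<t^*\le\infty$. It is $C^1$ and has the form $\gamma(t)=A^nx+te+\sigma(t)\nu$ with $\sigma(0)=0$. As $|\operatorname{pr}\gamma'|=1$, \eqref{eq:slope} gives $|\gamma'|\le1/\cos\alpha$ and $|\sigma'|=|\langle\gamma',\nu\rangle|\le\tan\alpha$. It remains to bound $t^*$ from below; the lemma then follows with $\sigma=\sigma(|y|)$.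

Suppose that $t^*<\infty$. Since $\gamma$ is Lipschitz, $\gamma(t)$ converges as $t\to t^*$ to a point $b\in\overline M=A^n\overline{D_0}$. If $b\in M$, a neighborhood $O$ of $b$ in $M$ is mapped diffeomorphically onto an open subset of $\ker\omega$, we have $\gamma(t)\in O$ for $t$ near $t^*$, and applying $(\operatorname{pr}|_O)^{-1}$ to the ray extends $\gamma$ beyond $t^*$. So $b\notin M$, and the path $A^{-n}\gamma$ joins $x\in D_1$ to a point of $\overline{D_0}\setminus D_0$. Its length is at least $\delta=\operatorname{dist}(D_1,\overline{D_0}\setminus D_0)>0$, and at most $C\kappa^{-n}t^*/\cos\alpha$ by \eqref{eq:decay}. Hence $t^*\ge c_0\kappa^n$ with $c_0=\delta\cos(\pi/4)/C$.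
\end{proof}

\begin{lemma}\label{lem:limit}
Let $\omega\in W\setminus\{0\}$, $n_l\to\infty$, $x_l\in D$ and $z_l\in\mathbb Z^d$ with $A^{n_l}x_l-z_l\to a$. Suppose that for every $\alpha\in(0,\pi/4]$ there are a coordinate ball $D_0$, a compact set $D_1\subset D_0$ containing all $x_l$, and $l_0$ such that $\angle(w(x)A^{-n_l},\omega)\le\alpha$ for all $x\in D_0$ and $l\ge l_0$. Then $a+\ker\omega\subset\widetilde K$.
\end{lemma}

\begin{proof}
Fix $y\in\ker\omega$ and $\alpha$. For large $l$ we have $|y|<c_0\kappa^{n_l}$, and Lemma~\ref{lem:sheet} gives $\sigma_l$ with $|\sigma_l|\le|y|\tan\alpha$ and $A^{n_l}x_l-z_l+y+\sigma_l\nu\in A^{n_l}D-z_l\subset\widetilde K$. Letting $l\to\infty$, the distance from $a+y$ to $\widetilde K$ is at most $|y|\tan\alpha$. As $\alpha$ is arbitrary and $\widetilde K$ is closed, $a+y\in\widetilde K$.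
\end{proof}

\subsection{Proof of Theorem~\ref{thm:rigid}(2)}

\emph{Step 1: for $x_0\in D^*$, the leading vector $\omega=L(w(x_0))$ lies on $\mathbb R\theta$ for some $\theta\in\Theta_K$.} This is the argument of Example~\ref{ex:conformal}, with the leading vector in place of the conormal. Choose $n_l\to\infty$ with $U^{-n_l}\to I$ and, after passing to a subsequence, $z_l\in\mathbb Z^d$ with $A^{n_l}x_0-z_l\to a$. Given $\alpha$, Lemma~\ref{lem:leading}(ii) provides a coordinate ball $D_0\ni x_0$ such that on $\overline{D_0}$ the type is constant and $\angle(L(w(x)),\omega)\le\alpha/3$. For $x\in D_0$ and $n=n_l$,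
\begin{align*}
\angle\big(w(x)A^{-n},\omega\big)\le{}&\angle\big(w(x)A^{-n},L(w(x))U^{-n}\big)\\
&+\angle\big(L(w(x))U^{-n},\omega U^{-n}\big)+\angle\big(\omega U^{-n},\omega\big).
\end{align*}
The second term is at most $\alpha/3$ because $U$ is orthogonal. For large $l$, independently of $x$, the first is at most $\alpha/3$ by Lemma~\ref{lem:leading}(iii) applied to the compact set $w(\overline{D_0})$, and the third by the choice of $n_l$. Lemma~\ref{lem:limit}, with $x_l=x_0$ and $D_1=\{x_0\}$, gives $a+\ker\omega\subset\widetilde K$, and \eqref{eq:plane} finishes the step.

\emph{Step 2: for $x_0\in D^*$, $T_{x_0}D=\ker\theta$ for some $\theta\in\Theta_K$.} We know the leading vector but not yet the conormal, and we argue as for the parabola: if $D$ crossed the hyperplanes parallel to $\ker\theta$, its images would accumulate on all of them. Take a coordinate ball $D_0\ni x_0$ with $\overline{D_0}\subset D^*$ and constant type on $\overline{D_0}$. The line $\mathbb RL(w(x))$ is continuous on the connected set $\overline{D_0}$ and, by Step 1 and part (1), takes finitely many values. So it is constantly equal to $\mathbb R\theta$ for one $\theta\in\Theta_K$. Let $m$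 and $\lambda=\lambda_\theta$ be as in part (1). By Lemma~\ref{lem:leading}(i), $L(w(x))U^{-mn}$ is a multiple of $L(w(x))A^{-mn}$, which lies on $\mathbb R\theta A^{-mn}=\mathbb R\theta$. Lemma~\ref{lem:leading}(iii) therefore gives
\begin{equation}\label{eq:theta}
\angle\big(w(x)A^{-mn},\theta\big)\to0\quad\text{as }n\to\infty,\text{ uniformly in }x\in D_0 .
\end{equation}
The gain over Step 1 is that one ball $D_0$ now serves for all $\alpha$, so the base point may move.

Let $D_1\subset D_0$ be the image of a smaller closed ball, with $x_0$ in its interior relative to $D$. Suppose that $y\mapsto\theta y$ is not constant on $D_1$. Then $\theta(D_1)$ is a compact interval of length $\ell>0$, and $\theta A^{mn}(D_1)=\lambda^n\theta(D_1)$ has length $|\lambda|^n\ell$. Let $c\in\mathbb R$. For all $n$ with $|\lambda|^n\ell\ge1$ there is $x_n\in D_1$ with $\theta A^{mn}x_n\in c+\mathbb Z$. Choose $z_n\in\mathbb Z^d$ with $A^{mn}x_n-z_n\in[0,1]^d$, and a subsequence along which these points converge to some $a$. Then $\theta a\in c+\mathbb Z$, as this set is closed and $\theta z_n\in\mathbb Z$. By \eqref{eq:theta}, Lemma~\ref{lem:limit} applies along the subsequence with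 exponents $mn$ and $\omega=\theta$. It gives $a+\ker\theta\subset\widetilde K$, that is, $T_{\theta,c}\subset K$. The sets $T_{\theta,c}$, $c\in\mathbb R$, cover $\mathbb T^d$, so $K=\mathbb T^d$, a contradiction. Hence $\theta$ is constant on the neighborhood $D_1$ of $x_0$, so $T_{x_0}D\subset\ker\theta$, with equality by dimension.

\emph{Step 3.} The conormal line is continuous on $D$, and on the dense set $D^*$ it takes values in the finite set $\{\mathbb R\theta:\theta\in\Theta_K\}$. So it takes values in this set on all of $D$, and it is constant, equal to some $\mathbb R\theta$, because $D$ is connected. The function $\theta|_D$ has zero derivative, hence is locally constant, hence constant. \qed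

\begin{remark}\label{rem:rigid}
Expansion enters through the growth of the sheets in Lemma~\ref{lem:sheet} and through $|\lambda|>1$ in Step 2. Without it part (2) fails: for $\operatorname{diag}(1,1,2)$, the product of a small round circle in $\mathbb T^2$ with $\mathbb T$ is a curved invariant surface. The theorem restricts directions only. The hyperplane that contains $D$ need not project into $K$, as shown by $A=2I$ and $K=(\mathbb T\times\{0\})\cup([0,\frac14]\times\{\frac12\})$. Also $K$ may contain $T_{\theta,c}$ for uncountably many $c$, as for $A=3I$ and $K$ the product of $\mathbb T$ with the middle-thirds Cantor set.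
\end{remark}

\section{From a smooth boundary to rational eigenvectors}\label{sec:span}

It remains to prove (a)$\Rightarrow$(c). For $d=1$ condition (c) always holds, so let $d\ge2$. Let $\mathcal M$ be a smooth Markov partition and $K=\partial\mathcal M=K_1\cup\dots\cup K_J$ with $K_j\subset\Sigma_j$ as in Definition~\ref{def:smooth}. By Lemma~\ref{lem:boundary}, $K$ is a proper closed set with $f(K)\subset K$, so Theorem~\ref{thm:rigid} applies. We must show that $\Theta_K$ spans $W$. Invariance of $K$ cannot give this, as $K=\emptyset$ is invariant; the partition $\{\mathbb T^d\}$ is excluded only by the uniqueness in (M4). So the injectivity in Lemma~\ref{lem:boundary}(ii) must be used.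

The Jordan block $A=\left(\begin{smallmatrix}2&1\\0&2\end{smallmatrix}\right)$ shows how. The row eigenvectors of its powers are the multiples of $(0,1)$, so by Theorem~\ref{thm:rigid} every $C^1$ embedded arc in $K$ is horizontal. If $K$ is a finite union of horizontal segments, some horizontal circle misses $K$ and lies in the interior of one piece. But this circle contains pairs of points differing by $q=(\frac12,0)^T$, and $Aq=(1,0)^T\in\mathbb Z^2$, so $f$ is not injective on it.

In general two gaps have to be filled. The sets $K_j$ are only compact subsets of hypersurfaces, so we must first find hypersurfaces inside $K$. And $K$ may a priori consist of infinitely many flat pieces and their limits. This matters: if $r_1,r_2,\dots$ enumerates the rationals in $[0,1]$, the horizontal segments $[0,1/n]\times\{r_n\}$ have a closure that meets every height in $[0,1]$. The limits are controlled by the $C^1$ hypersurfaces $\Sigma_j$ and Sard's theorem.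

Let $G_j$ be the interior of $K_j$ relative to $K$.

\begin{lemma}\label{lem:G}
\begin{itemize}
\item[(i)] $K=\overline{G_1}\cup\dots\cup\overline{G_J}$, and $\overline{G_j}\subset\Sigma_j$.
\item[(ii)] Each $x\in G_j$ has arbitrarily small open neighborhoods $O$ such that $\Sigma_j\cap O$ is connected and contained in $K$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Suppose that a nonempty relatively open set $O_0\subset K$ misses all $G_j$. Put $O_j=O_{j-1}\setminus K_j$, which is relatively open since $K_j$ is closed. If $O_{j-1}\neq\emptyset$, then $O_j\ne\emptyset$, for otherwise $O_{j-1}\subset K_j$ and so $O_{j-1}\subset G_j$. Thus $O_J\ne\emptyset$, although the $K_j$ cover $K$. So $\bigcup_jG_j$ is dense in $K$, which gives the first claim, and $\overline{G_j}\subset K_j\subset\Sigma_j$ because $K_j$ is closed.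

(ii) The reason is that a boundary has to separate. Let $O\ni x$ be the domain of a slice chart $O\to B\times(-1,1)$ of $\Sigma_j$, so small that $K\cap O\subset K_j$. Then $\Sigma_j\cap O$ is connected, and $O\setminus\Sigma_j$ is the union of the connected sets $O_+$ and $O_-$ corresponding to $B\times(0,1)$ and $B\times(-1,0)$, each of which has $\Sigma_j\cap O$ in its closure. Suppose that $Z=(\Sigma_j\cap O)\setminus K$ is nonempty. As $K\cap O\subset\Sigma_j$, we have $O\setminus K=(O_+\cup Z)\cup(O_-\cup Z)$. Each $O_\pm\cup Z$ lies between a connected set and its closure, so it is connected, and the two sets share $Z$. Hence $O\setminus K$ is connected, and by Lemma~\ref{lem:boundary}(i) it lies in $\operatorname{int}R$ for a single $R$. Since $O\setminus K$ is dense in $O$ and $R$ is closed, $O\subset R$, and so $x\in K\cap\operatorname{int}R$, contrary to Lemma~\ref{lem:boundary}(i).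
\end{proof}

Let $V=\bigcap_{\theta\in\Theta_K}\ker\theta\subset\mathbb R^d$, with $V=\mathbb R^d$ if $\Theta_K=\emptyset$. This space measures the failure of $\Theta_K$ to span $W$. It is defined by integral equations, so it has a basis of integer vectors. It is $A$-invariant: for $\theta\in\Theta_K$, Theorem~\ref{thm:rigid}(1) gives $\theta'\in\Theta_K$ with $\theta A\in\mathbb R\theta'$, so $\theta Av=0$ for $v\in V$. We identify the tangent spaces of $\mathbb T^d$ with $\mathbb R^d$ through $p$.

\begin{lemma}\label{lem:tangent}
For every $x\in\overline{G_j}$ we have $V\subset T_x\Sigma_j$.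
\end{lemma}

\begin{proof}
Let $x\in G_j$, and take $O$ as in Lemma~\ref{lem:G}(ii), contained in a ball of radius less than $1/2$. Then $\Sigma_j\cap O$ lifts diffeomorphically to a connected hypersurface $D\subset\mathbb R^d$ with $p(D)\subset K$. By Theorem~\ref{thm:rigid}(2), $D$ lies in a translate of $\ker\theta$ for some $\theta\in\Theta_K$, so $T_x\Sigma_j=\ker\theta\supset V$. The tangent hyperplane of $\Sigma_j$ depends continuously on the point, so the set of $x\in\Sigma_j$ with $V\subset T_x\Sigma_j$ is closed in $\Sigma_j$. It contains $G_j$, hence $\overline{G_j}\subset\Sigma_j$.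
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, (a)$\Rightarrow$(c)]
Suppose that $V\neq0$. We find in $V$ a vector that plays the role of $(\frac12,0)^T$ above. The group $\Gamma=V\cap\mathbb Z^d$ is a lattice in $V$, and $A\Gamma\subset\Gamma$. If $A\Gamma=\Gamma$, the matrix of $A|_V$ in a basis of $\Gamma$ and its inverse would both be integral, so $\det A|_V=\pm1$; but $\det A|_V$ is a nonempty product of eigenvalues of $A$, of modulus greater than $1$. Choose $g\in\Gamma\setminus A\Gamma$ and put $q=A^{-1}g$. Then $q$ is rational, $q\in V$ because $A|_V$ is bijective, $Aq\in\mathbb Z^d$, and $q\notin\mathbb Z^d$, since otherwise $q\in\Gamma$ and $g\in A\Gamma$.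

Let $q_0$ be the integer vector with coprime entries on the ray of $q$, and complete it to a basis of $\mathbb Z^d$. In the corresponding coordinates, let $\pi:\mathbb T^d\to\mathbb T^{d-1}$ forget the first coordinate. The fibers of $\pi$ are the circles $x+p(\mathbb Rq)$, and $d\pi$ annihilates $q$. We use Sard's theorem in its equidimensional form: for a $C^1$ map between second countable manifolds of the same dimension, the image of the set of points where the derivative is not invertible has measure zero. It applies to $\pi|_{\Sigma_j}:\Sigma_j\to\mathbb T^{d-1}$. At a point $x\in\overline{G_j}$ the nonzero vector $q$ lies in $T_x\Sigma_j$ by Lemma~\ref{lem:tangent}, so the derivative of $\pi|_{\Sigma_j}$ at $x$ is not invertible. Hence $\pi(\overline{G_j})$ has measure zero, and by Lemma~\ref{lem:G}(i) so has $\pi(K)$.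

Some fiber $x+p(\mathbb Rq)$ therefore misses $K$. It is connected, so by Lemma~\ref{lem:boundary}(i) it lies in $\operatorname{int}R$ for one $R\in\mathcal M$. It contains the distinct points $x$ and $x+p(q)$, and $f(x+p(q))=f(x)+p(Aq)=f(x)$. This contradicts Lemma~\ref{lem:boundary}(ii).

Thus $V=0$, and $\Theta_K$ spans $W$. Let $P$ be an invertible integer matrix whose rows belong to $\Theta_K$, and let $m$ be as in Theorem~\ref{thm:rigid}(1). The rows of $P$ are eigenvectors of $A^m$ with integer eigenvalues, so $PA^mP^{-1}$ is diagonal, and $A^m$ is diagonalizable over $\mathbb Q$. Together with Section~\ref{sec:linear}, this completes the proof of Theorem~\ref{thm:main}.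
\end{proof}

\begin{thebibliography}{9}

\bibitem{AKS}
Ashley, Kitchens and Stafford, 1992.

\bibitem{talk}
\emph{Smoothness of Markov Partitions for Expanding Toral Endomorphisms: Part 1},
\texttt{https://www.isqgd.org/\allowbreak special-sessions-archive/\allowbreak 2026-02-14\_ISQGD-SS01/\allowbreak Talk\_09.pdf}

\end{thebibliography}
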